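# Saturation for the triangle Ramsey family: no finite list of unavoidable graphs

## 1. Five-colorable saturated graphs all contain $K_6^-$

All graphs here are finite and simple, and $F\subset G$ means that $F$ is isomorphic to a (not necessarily induced) subgraph of $G$. A coloring of a graph, when applied to edges, always uses the two colors red and blue. We call it **good** if there is no monochromatic triangle.

**Definition 1.** A graph $F$ is *Ramsey* (for $(K_3,K_3)$) if it has no good coloring. It is *Ramsey-minimal* if it is Ramsey and no proper subgraph of it is. The family of Ramsey-minimal graphs is $\mathcal R_{\min}(K_3,K_3)$.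

For example, $K_6$ is Ramsey: a vertex has three edges of one color, say red, to vertices $a,b,c$, and either one of $ab,bc,ca$ is red and closes a red triangle, or $abc$ is blue. On the other hand $K_5$ is not Ramsey: on vertices $0,\dots,4$ color $ij$ red if $i-j\equiv\pm1$ and blue if $i-j\equiv\pm2 \pmod 5$. Each color class is a 5-cycle, the pentagon and the pentagram.

A first consequence will be used all the time: **every 5-colorable graph has a good coloring.** Indeed, let $\varphi$ be a proper vertex coloring with values in $\{0,\dots,4\}$, and give the edge $uv$ the color of $\varphi(u)\varphi(v)$ in the coloring of $K_5$ above. A triangle is mapped by $\varphi$ onto a triangle of $K_5$, so it is not monochromatic. In particular $K_6$ is Ramsey-minimal: a proper subgraph of $K_6$ misses an edge or a vertex, so it lies in $K_6$ minus an edge. We write $K_6^-$ for that graph, which is 5-colorable because its two non-adjacent vertices can share a color.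

**Definition 2.** Let $\mathcal F$ be a family of graphs. A graph $G$ is *$\mathcal F$-saturated* if (i) $F\not\subset G$ for every $F\in\mathcal F$, and (ii) for every $e\in E(\overline G)$ there is $F\in\mathcal F$ with $F\subset G+e$. We say just *saturated* for $\mathcal R_{\min}(K_3,K_3)$-saturated.

Every (finite) Ramsey graph contains a Ramsey-minimal one, and a graph containing a Ramsey graph is Ramsey. So the definition unwinds as follows: $G$ is saturated exactly when $G$ has a good coloring, but for every non-edge $e$ the graph $G+e$ has none. The complete graphs $K_1,\dots,K_5$ satisfy this vacuously; to exclude them we only consider *non-complete* saturated graphs, those with at least one non-edge.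

The smallest example is $K_6^-$: it is 5-colorable, hence has a good coloring, and adding its one non-edge gives $K_6$. The question, taken from "Minimum Saturated Graphs & Ramsey Graphs" (http://community.middlebury.edu/~jschmitt/talks/IPAMtalkDec09.pdf), is the following. *Is there a finite set $Q_1,\dots,Q_m$ of non-complete saturated graphs such that every non-complete saturated graph contains at least one of them as a subgraph?*

Among 5-colorable graphs the answer is yes, and one graph is enough.

**Lemma 1.** Let $Q$ be a non-complete saturated graph that is 5-colorable. Then $K_6^-\subset Q$.

**Proof.** If $|V(Q)|\le5$ and $e$ is a non-edge, then $Q+e\subset K_5$ is not Ramsey, contradicting saturation. So $|V(Q)|\ge6$. Partition $V(Q)$ into five independent sets, some perhaps empty. As long as a class is empty, at most four classes share at least six vertices, so some class has at least two; move one of its vertices to the empty class. So we may assume that all five classes are non-empty. Suppose two vertices in different classes were non-adjacent. Adding the edge between them leaves the same partition proper, so the new graph is 5-colorable and hence not Ramsey, a contradiction. Therefore $Q$ is complete 5-partite with five non-empty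 classes and at least six vertices. Some class has two vertices; these two with one vertex from each other class span $K_{2,1,1,1,1}=K_6^-$. $\square$

Conversely, every complete 5-partite graph on at least six vertices is saturated: it is 5-colorable, and a new edge inside a class, together with one vertex from each other class, makes a $K_6$.

Let us see how far this reaches by hand. On at most five vertices there is no non-complete saturated graph. On six vertices a non-complete graph lies in $K_6^-$, so it is 5-colorable, and Lemma 1 leaves only $K_6^-$. On seven vertices, let $H$ be the complement of a saturated graph $Q$. If $H$ contains two disjoint edges or a triangle, then $Q$ is 5-colorable (classes of sizes $2,2,1,1,1$ or $3,1,1,1,1$). Otherwise the edges of $H$ pairwise meet and do not form a triangle, so they form a star or there are none; deleting the center of the star leaves a $K_6$ in $Q$, which is impossible. Thus the saturated graphs on seven vertices are $K_{3,1,1,1,1}$ and $K_{2,2,1,1,1}$. So far $K_6^-$ alone suffices.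

## 2. What changes beyond five colors: Ramsey graphs without $K_6$

If $Q$ is not 5-colorable, the proof of Lemma 1 has nothing to say. Must $Q+e$ still contain $K_6$? Here is a lemma that produces Ramsey graphs of another kind. It is also the main tool of the whole proof.

**Lemma 2.** Let $uwv$ be a path, and let $C$ be an odd cycle disjoint from $\{u,w,v\}$, all of whose vertices are adjacent to $u$, $w$ and $v$. In any good coloring, $uw$ and $wv$ have the same color.

**Proof.** Suppose $uw$ is red and $wv$ is blue. Let $z\in C$. If $wz$ is red, the triangle $uwz$ forces $uz$ blue. If $wz$ is blue, the triangle $wvz$ forces $vz$ red. Now let $zz'$ be an edge of $C$. If $wz$ and $wz'$ are both red, then $zz'$ is blue (triangle $wzz'$), and $uz,uz'$ are blue, so $uzz'$ is a blue triangle. If both are blue, then $zz'$ is red and $vz,vz'$ are red, so $vzz'$ is a red triangle. Both are impossible, so the color of $wz$ changes along every edge of $C$. A cycle of odd length does not allow this. $\square$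

For example, join every vertex of a triangle $uwv$ to every vertex of a 5-cycle. In a good coloring Lemma 2 would apply to each of the three paths in the triangle and make the triangle monochromatic. So this graph is Ramsey. A clique in it has at most three vertices in the triangle and at most two in the 5-cycle, so it contains no $K_6$. Being Ramsey does not require a $K_6$, and $G+e$ may be Ramsey for a reason spread over a long odd cycle.

This suggests the answer no, in the following precise form.

**Theorem 1.** For every $N$ there is a non-complete saturated graph $G$ that contains no non-complete saturated graph on at most $N$ vertices as a subgraph. Hence the answer to the question is **no**: given $Q_1,\dots,Q_m$, apply this with $N=\max_i|V(Q_i)|$.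

We shall also prove a sharper version.

**Theorem 2.** (a) Let $g\ge19$ be odd. For every $n\ge(g+6)^2+g^2$ there is an $n$-vertex saturated graph that is $K_6^-$-free, in which every subgraph on fewer than $g$ vertices is 5-colorable, and which contains no non-complete saturated subgraph on fewer than $g$ vertices.

(b) Let $\mathcal M$ be the set (up to isomorphism) of non-complete saturated graphs with no proper non-complete saturated subgraph. Then a family of non-complete saturated graphs has the property in the question if and only if it contains all of $\mathcal M$. The set $\mathcal M$ is an infinite antichain under $\subset$. For every odd $g\ge19$ it has a member whose order lies in $[\,g,\ (g+6)^2+g^2\,]$.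

Lemma 1 tells us what to build. It is enough to find a graph $G$ with three properties:

1. $G$ is saturated and non-complete;
2. every subgraph of $G$ on fewer than $g$ vertices is 5-colorable;
3. $G$ contains no $K_6^-$.

Indeed, a non-complete saturated $Q\subset G$ on fewer than $g$ vertices would be 5-colorable by property 2, so it would contain $K_6^-$ by Lemma 1, contradicting property 3.

The three demands pull against each other. One can always make a graph with a good coloring saturated by adding edges, one at a time, as long as a good coloring survives. But nothing in that process protects property 3. For instance, a 5-colorable graph on at least six vertices can be enlarged in this way to a complete 5-partite graph, and then it contains $K_6^-$. So we want a graph in which every good coloring is known so well that each non-edge can be seen to be blocked, with no edges added afterward.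

## 3. A product of two odd cycles, and the pairs it leaves unblocked

Lemma 2 forces colors when two vertex sets containing odd cycles are completely joined. A product produces many such situations. Let $X$ and $Y$ be triangle-free graphs. On $X\times Y$ (we write $X$ also for the vertex set) let
$$(x,y)\sim(x',y')\quad\text{iff}\quad xx'\in E(X)\ \text{or}\ yy'\in E(Y).$$
We call the two vertices *X-adjacent* if $xx'\in E(X)$ and *Y-adjacent* if $yy'\in E(Y)$; they may be both. The *standard coloring* makes an edge blue if it is X-adjacent, and red otherwise, in which case it is Y-adjacent. A blue triangle would give a triangle of $X$, a red one a triangle of $Y$, so the standard coloring is good.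

Take $X=Y=C_g$ with $g\ge7$ odd. A subgraph on fewer than $g$ vertices uses fewer than $g$ first coordinates and fewer than $g$ second coordinates. These induce forests $X[A]$ and $Y[B]$ with proper 2-colorings $\alpha,\beta$, and $(x,y)\mapsto(\alpha(x),\beta(y))$ is a proper 4-coloring. So property 2 holds, and since $5<g$ there is not even a $K_5$; property 3 holds too.

Property 1 fails, at a definite place. Take $x,x'\in C_g$ at distance at least $3$ and any $y$, and let $e$ be the non-edge between $(x,y)$ and $(x',y)$. In the standard coloring the vertices joined to $(x,y)$ in blue are exactly those with first coordinate in $N(x)$, and similarly for $(x',y)$. Since $N(x)\cap N(x')=\emptyset$, the two vertices have no common blue neighbor. Color $e$ blue: no triangle becomes monochromatic. So $e$ is not blocked.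

Could we choose $X$ so that any two non-adjacent vertices have a common neighbor? Not with $X$ triangle-free, non-bipartite and without short odd cycles. Suppose the shortest odd cycle of $X$, say $c_0c_1\cdots c_{\ell-1}$, had $\ell\ge7$. If $c_0c_3$ were an edge, then $c_0c_3c_4\cdots c_{\ell-1}$ would be an odd cycle of length $\ell-2$. So $c_0,c_3$ are not adjacent; a common neighbor $w$ gives the closed walk $c_0c_1c_2c_3w$ of length $5$, which contains an odd cycle of length at most $5$. Either way we contradict the choice of $\ell$. So $X$ would contain a 5-cycle, and the forest argument for property 2 would stop at five vertices.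

The way out is to keep the long cycles and to add new vertices, called hubs, whose only job is to be common neighbors. If a new vertex $h$ is joined to $(x,y)$ exactly when $x\in I$ or $y\in J$, with $I\subset X$ and $J\subset Y$ independent, then the standard coloring extends: color $h(x,y)$ blue if $x\in I$ and red otherwise. If we can show that the edges $h(x,y)$ with $x\in I$, $y\notin J$ are blue in *every* normalized good coloring, and those with $x\notin I$, $y\in J$ are red, then such hubs supply the missing common neighbors, provided that there are enough sets $I$ and $J$. We need:

* for $x,x'$ equal or non-adjacent, a set $I$ containing both and a set $I$ containing neither, so that non-adjacent pairs of the product are blocked;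
* any two sets $I$ meet, so that pairs of hubs are blocked;
* each $I$ is maximal independent, so that pairs of a hub and a product vertex are blocked;
* few edges outside each $I$, so that the hubs do not create $K_6^-$.

For the cycle alone these cannot all be had from the obvious sets. In $C_g$ with vertices $c_0,\dots,c_{g-1}$ take $\{c_{s+2},c_{s+4},\dots,c_{s+g-1}\}$. Its complement spans only the edge $c_sc_{s+1}$. But the sets for $s$ and for $s+1$ are disjoint: measured from $s$, the first has the offsets $2,4,\dots,g-1$ and the second has $3,5,\dots,g$. The second requirement fails, and three extra edges will repair it.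

## 4. A cycle with three extra edges and its independent sets $I_s$

Fix an odd $g\ge19$. Let $X$ be the disjoint union of a cycle $C=c_0c_1\cdots c_{g-1}$, with indices mod $g$, and three edges $z_i^0z_i^1$, $i=1,2,3$. It is triangle-free and non-bipartite, has no isolated vertices, and has $g+6$ vertices.

Each set $I_s$ will contain one end of each edge $z_i^0z_i^1$, so we choose a vector in $\{0,1\}^3$. Any two chosen vectors have to agree somewhere, so that the sets meet; yet every pattern on two coordinates must occur. Let
$$\Omega=\{\omega_0,\omega_1,\omega_2,\omega_3\}=\{000,011,101,110\},$$
the vectors with an even number of ones. Two members of $\Omega$ differ in $0$ or $2$ coordinates, so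
$$\text{any two vectors of }\Omega\text{ agree in some coordinate.}\tag{1}$$
Given $i\neq j$ and $a,b\in\{0,1\}$, the third coordinate can be chosen to make the number of ones even, so
$$\text{for all } i\ne j \text{ and } a,b\in\{0,1\} \text{ some } \omega\in\Omega \text{ has } \omega_i=a,\ \omega_j=b.\tag{2}$$
(With two edges instead of three, (2) would require both $00$ and $11$, which violates (1).)

For $s\in\{0,\dots,g-1\}$ put $v(s)=\omega_{\lfloor s/2\rfloor\bmod 4}$ and
$$I_s=\{c_{s+2},c_{s+4},\dots,c_{s+g-1}\}\cup\{z_i^{v(s)_i}:i=1,2,3\}.\tag{3}$$
So $c_{s+k}\in I_s$, with $0\le k\le g-1$, exactly when $k$ is even and $k\ge 2$. For example, with $g=19$ we have $v(0)=v(1)=000$ and $v(2)=v(3)=011$, so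
$$I_0=\{c_2,c_4,\dots,c_{18},z_1^0,z_2^0,z_3^0\},\qquad I_2=\{c_4,c_6,\dots,c_{18},c_1,z_1^0,z_2^1,z_3^1\}.$$

**Lemma 4.** (We number the companion of Lemma 2, needed only later, as Lemma 3.)

* (P0) $I_s$ is a maximal independent set of $X$ and meets every component of $X$.
* (P1) $X\setminus I_s$ spans exactly one edge, namely $e_s=c_sc_{s+1}$.
* (P2) If $x,x'$ are equal or non-adjacent, some $I_s$ contains both.
* (P3) If $x,x'$ are equal or non-adjacent, some $I_s$ contains neither.
* (P4) $I_s\cap I_{s'}\ne\emptyset$ for all $s,s'$.

**Proof.** **Step 1: (P0), (P1), (P4), read off from (3).** Two cycle vertices of $I_s$ have offsets differing by an even number between $2$ and $g-3$, so they are not adjacent. The cycle vertices outside $I_s$ are $c_s,c_{s+1},c_{s+3},c_{s+5},\dots,c_{s+g-2}$. Each has a cycle neighbor in $I_s$: $c_s$ is adjacent to $c_{s+g-1}$, and $c_{s+k}$ with $k\le g-2$ odd is adjacent to $c_{s+k+1}$. The only adjacent pair among them is $c_s,c_{s+1}$, since other offsets in the list differ neither by $1$ nor by $g-1$. On each edge $z_i^0z_i^1$ exactly one end lies in $I_s$. This proves (P0) and (P1). By (1), $v(s)$ and $v(s')$ agree in some coordinate $i$, and then $z_i^{v(s)_i}\in I_s\cap I_{s'}$, which is (P4).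

**Step 2: (P2) and (P3) for two vertices of $C$.** If $x=x'=c_i$, then $c_i\in I_{i-2}$ (offset $2$) and $c_i\notin I_{i-1}$ (offset $1$), with indices of $I$ mod $g$. If $x\ne x'$, the two arcs between them have lengths summing to the odd number $g$, so one has even length. The pair is therefore $c_i,c_{i+m}$ with $m$ even and $2\le m\le g-3$; the value $m=g-1$ would make them adjacent. In $I_{i-2}$ their offsets are $2$ and $m+2\le g-1$, both even, so $I_{i-2}$ contains both. Shift by one: $I_{i-1}$ contains $c_{i+1}$ and $c_{i+m+1}$. By independence it contains neither $c_i$ nor $c_{i+m}$.

**Step 3: two vertices of type $z$.** Let $x=z_i^a$ and $x'=z_j^b$ with $i\ne j$ or $x=x'$. We have $z_i^a\in I_s$ iff $v(s)_i=a$. By (2) there is $\omega\in\Omega$ with $\omega_i=a,\omega_j=b$, and there is one with $\omega_i=1-a,\omega_j=1-b$; if $x=x'$, apply (2) to $i$ and another coordinate. Since $g\ge8$, $v$ takes all values in $\Omega$. This gives (P2) and (P3).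

**Step 4: $x=c_i$ and $x'=z_j^b$.** Here the cycle and the vectors must cooperate, which is why $v$ is constant on pairs. For $s<i$ the offset of $c_i$ is $i-s$, so $c_i\in I_s$ iff $i-s$ is even. For $s>i$ the offset is $i-s+g$, so $c_i\in I_s$ iff $s-i$ is odd. Hence on each of the integer intervals $[0,i-1]$ and $[i+1,g-1]$ membership $c_i\in I_s$ alternates with $s$. These intervals have $g-1$ elements together, so one of them has at least $(g-1)/2\ge9$ elements. Dropping its first element if that is odd, we still have at least eight consecutive integers beginning with an even one. So the interval contains four consecutive pairs $\{2k,2k+1\}$. Each pair contains one $s$ with $c_i\in I_s$ and one with $c_i\notin I_s$. On each pair $v$ is constant, and over the four pairs it takes all four values in $\Omega$. Choose a pair on which $v_j=b$, and in it the $s$ with $c_i\in I_s$: this is (P2). Choose a pair on which $v_j=1-b$, and in it the $s$ with $c_i\notin I_s$: this is (P3). $\square$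

Let $Y$ be a copy of $X$, with cycle $C'$, sets $J_t$ (the copies of $I_t$) and edges $f_t$ (the copies of $e_t$). Lemma 4 holds for $Y$ with $J_t,f_t$ in place of $I_s,e_s$. Note that $e_s$ determines $s$, and $f_t$ determines $t$.

## 5. The graph $G_g$ and its standard coloring

Let $G=G_g$ have vertex set
$$V(G)=(X\times Y)\cup\{h_{st}:0\le s,t\le g-1\}.$$
The $h_{st}$ are the *hubs*; the other vertices are *main*. Adjacency is as follows:

* $(x,y)\sim(x',y')$ iff $xx'\in E(X)$ (X-adjacent) or $yy'\in E(Y)$ (Y-adjacent);
* $h_{st}\sim(x,y)$ iff $x\in I_s$ or $y\in J_t$;
* hubs are pairwise non-adjacent.

So $|V(G)|=(g+6)^2+g^2$, and $G$ is non-complete. For instance, $h_{00}$ is not adjacent to $(c_0,c_1')$, where $c_1'$ is the copy of $c_1$, because $c_0,c_1\notin I_0$.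

**Lemma 5.** $G$ has a good coloring.

**Proof.** Color $(x,y)(x',y')$ blue if $xx'\in E(X)$, otherwise red; color $h_{st}(x,y)$ blue if $x\in I_s$, otherwise red. A monochromatic triangle of main vertices would give a triangle in $X$ (if blue) or in $Y$ (if red). Any other triangle has exactly one hub, say $h_{st}$ with $(x,y),(x',y')$. If both hub edges are blue, then $x,x'\in I_s$ are non-adjacent, so the third edge is not X-adjacent and is red. If both hub edges are red, then $x,x'\notin I_s$, so $y,y'\in J_t$ are not adjacent in $Y$. The third edge must then be X-adjacent, so it is blue. $\square$

## 6. Rigidity of the good colorings of $G_g$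

We now show that every good coloring agrees with the standard one, up to a swap of the colors, on the edges that the blocking argument will use. We need a companion to Lemma 2, which passes a color from an odd cycle to an edge completely joined to it.

**Lemma 3.** Let $uv$ be an edge, and let $C$ be an odd cycle disjoint from $\{u,v\}$, with all its vertices adjacent to $u$ and $v$. In a good coloring in which $C$ is monochromatic, $uv$ has the color of $C$.

**Proof.** Say $C$ is red and $uv$ is blue. For each $z\in C$ the triangle $uvz$ is not blue, so at least one of $uz,vz$ is red; pick $f(z)\in\{u,v\}$ with $f(z)z$ red. If $zz'\in E(C)$ and $f(z)=f(z')$, then $f(z)zz'$ is a red triangle. So $f(z)\ne f(z')$ on every edge of $C$, and $f$ properly 2-colors an odd cycle, which is impossible. $\square$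

**Lemma 6.** In every good coloring of $G$, after possibly swapping the two colors:

* (F1) $(x,y)(x',y)$ is blue for $xx'\in E(X)$, and $(x,y)(x,y')$ is red for $yy'\in E(Y)$;
* (F2) $h_{st}(x,y)$ is blue if $x\in I_s,\ y\notin J_t$, and red if $x\notin I_s,\ y\in J_t$.

**Proof.** Fix a good coloring.

**Step 1: one color for each component, from the main vertices.** Let $xx'\in E(X)$. Every vertex of $\{x\}\times Y$ is adjacent to every vertex of $\{x'\}\times Y$. Apply Lemma 2 to each path of three consecutive vertices of the cycle $\{x\}\times C'$, with the odd cycle $\{x'\}\times C'$: consecutive edges of $\{x\}\times C'$ have the same color, so $\{x\}\times C'$ is monochromatic. Now Lemma 3, with this cycle, says that every edge inside $\{x'\}\times Y$ has its color. In particular $\{x'\}\times C'$ is monochromatic in that color, and Lemma 3 with the cycle $\{x'\}\times C'$ gives the same color to every edge inside $\{x\}\times Y$. So adjacent vertices $x,x'$ yield the same color. As $X$ has no isolated vertices, each component $D$ of $X$ has a color $\lambda(D)$ such that all edges inside $\{x\}\times Y$ with $x\in D$ have color $\lambda(D)$. The same argument with the coordinates exchanged gives for each component $D'$ of $Y$ a color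 $\mu(D')$ such that all edges inside $X\times\{y\}$ with $y\in D'$ have color $\mu(D')$.

**Step 2: the hub edges inherit these colors.** Let $x\in I_s$ and $y\notin J_t$, with $y\in D'$. Choose $x'\sim x$ in $X$, and $b\in J_t$ with $b\sim y$, which exists by maximality of $J_t$. All vertices of the odd cycle $C\times\{b\}$ are adjacent to $h_{st}$ because $b\in J_t$, and to $(x,y)$ and $(x',y)$ because $b\sim y$; the cycle avoids these vertices as $b\ne y$. Lemma 2 for the path $h_{st},(x,y),(x',y)$ shows that $h_{st}(x,y)$ has the color of $(x,y)(x',y)$, namely $\mu(D')$.

Let $x\notin I_s$ and $y\in J_t$, with $x\in D$. Choose $y'\sim y$ in $Y$ and $a\in I_s$ with $a\sim x$. All vertices of $\{a\}\times C'$ are adjacent to $h_{st}$ because $a\in I_s$, and to $(x,y)$ and $(x,y')$ because $a\sim x$. Lemma 2 for the path $h_{st},(x,y),(x,y')$ shows that $h_{st}(x,y)$ has color $\lambda(D)$.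

**Step 3: $\lambda$ and $\mu$ are constant and different.** Let $D$ be any component of $X$. Take any $s,t$ and $x\in I_s\cap D$, which exists by (P0), and let $f_t=yy'$. Then $y,y'\notin J_t$ and $y,y'\in C'$. In the triangle $h_{st},(x,y),(x,y')$ the two hub edges have color $\mu(C')$ by Step 2 and the third edge has color $\lambda(D)$. So $\lambda(D)\ne\mu(C')$ for every $D$. Next let $D'$ be any component of $Y$, take $y\in J_t\cap D'$ and $e_s=xx'$, with $x,x'\notin I_s$ and $x,x'\in C$. In the triangle $h_{st},(x,y),(x',y)$ the hub edges have color $\lambda(C)$ and the third edge has color $\mu(D')$. So $\mu(D')\ne\lambda(C)$ for every $D'$. There are only two colors, so $\lambda$ is constant, $\mu$ is constant, and they differ. Swap colors if needed so that $\lambda$ is red and $\mu$ is blue. Then Step 1 is (F1) and Step 2 is (F2). $\square$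

The lemma says nothing about main edges outside (F1), or about hub edges with $x\in I_s$ and $y\in J_t$. The next argument does not touch those.

## 7. Every non-edge of $G_g$ is blocked

**Lemma 7.** $G$ is saturated.

**Proof.** By Lemma 5, $G$ has a good coloring. If $G+e$ had a good coloring for a non-edge $e$, its restriction to $G$ would be good, and after a swap (F1) and (F2) would hold. So it suffices to show, using only (F1) and (F2), that any two non-adjacent vertices have a common neighbor joined to both in blue and a common neighbor joined to both in red: then $e$ can be neither blue nor red.

**Case 1: main vertices $(x,y)\ne(x',y')$, non-adjacent.** Then $x,x'$ are equal or non-adjacent, and so are $y,y'$. By (P2) and (P3) choose $s$ with $x,x'\in I_s$ and $t$ with $y,y'\notin J_t$; by (F2) $h_{st}$ is blue to both. Choose $s'$ with $x,x'\notin I_{s'}$ and $t'$ with $y,y'\in J_{t'}$; then $h_{s't'}$ is red to both.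

**Case 2: a hub $h_{st}$ and a main vertex $(x,y)$, with $x\notin I_s$, $y\notin J_t$.** By maximality there are $a\in I_s$ with $a\sim x$ and $b\in J_t$ with $b\sim y$. The vertex $(a,y)$ is blue to $h_{st}$ by (F2) and blue to $(x,y)$ by (F1). The vertex $(x,b)$ is red to $h_{st}$ by (F2) and red to $(x,y)$ by (F1).

**Case 3: two hubs $h_{st}\ne h_{s't'}$.** By (P4) take $x\in I_s\cap I_{s'}$. Since $Y$ is not bipartite, it is not the union of two independent sets, so there is $y\notin J_t\cup J_{t'}$. By (F2) $(x,y)$ is blue to both hubs. In the same way take $x\notin I_s\cup I_{s'}$ and $y\in J_t\cap J_{t'}$; then $(x,y)$ is red to both. $\square$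

## 8. Four-cliques in the neighborhood of a hub

Property 1 of Section 2 is done. Property 2 is the forest argument of Section 3 with one more color.

**Lemma 8.** Every subgraph of $G$ on fewer than $g$ vertices is 5-colorable, and it is 4-colorable if it contains no hub. In particular there is no $K_5$ among the main vertices.

**Proof.** Let $A\subset X$ and $B\subset Y$ be the sets of coordinates of its main vertices. Since $|A|,|B|<g$, neither contains a whole long cycle, so $X[A]$ and $Y[B]$ are forests. Let $\alpha,\beta$ be proper 2-colorings of them and color $(x,y)$ by $(\alpha(x),\beta(y))$. Adjacent main vertices have adjacent first coordinates or adjacent second coordinates, so they get different colors. Give all hubs, which are pairwise non-adjacent, a fifth color. The last claim follows since $5<g$. $\square$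

For property 3 we must know how cliques sit around a hub. The point is that a 4-clique near a hub remembers which hub it belongs to.

**Lemma 9.** Let $K$ be a $K_4$ in $N(h_{st})$. Its vertices can be labeled $p_i=(x_i,y_i)$, $i=1,\dots,4$, such that

* (a) $x_1,x_2\in I_s$, while $x_3,x_4\notin I_s$ and $y_3,y_4\in J_t$;
* (b) the X-adjacent pairs of $K$ are exactly the edges of the path $p_1p_3p_4p_2$, and the Y-adjacent pairs are exactly the edges of the path $p_4p_1p_2p_3$;
* (c) $\{x_3,x_4\}=e_s$ and $\{y_1,y_2\}=f_t$;
* (d) $x_1,x_2,x_3,x_4$ all lie on $C$.

Moreover, no $K_4$ of main vertices lies in the neighborhoods of two different hubs.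

**Proof.** **Step 1: the split into two pairs.** All vertices of $K$ are main, because hubs are pairwise non-adjacent. Those with $x_i\in I_s$ are pairwise not X-adjacent, hence pairwise Y-adjacent; as $Y$ is triangle-free, there are at most two. The others have $x_i\notin I_s$, so $y_i\in J_t$. They are pairwise not Y-adjacent, hence pairwise X-adjacent, and again there are at most two. So there are two of each kind. Label them so that (a) holds. Then $y_1\sim y_2$ and $x_3\sim x_4$, the pair $p_1p_2$ is not X-adjacent, and $p_3p_4$ is not Y-adjacent. By (P1), $\{x_3,x_4\}=e_s$.

**Step 2: the four cross pairs.** Since $x_3\sim x_4$ and $X$ is triangle-free, each of $p_1,p_2$ is X-adjacent to at most one of $p_3,p_4$. So at most two cross pairs are X-adjacent. Since $y_1\sim y_2$ and $Y$ is triangle-free, each of $p_3,p_4$ is Y-adjacent to at most one of $p_1,p_2$, hence X-adjacent to at least one of them. So at least two cross pairs are X-adjacent. Thus there are exactly two, each of the four vertices lies in exactly one of them, and they form a perfect matching. The other two cross pairs are edges of $K$ that are not X-adjacent, so they are Y-adjacent. They use up the one Y-adjacency that each of $p_3,p_4$ may have, so the matching pairs are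 not Y-adjacent. Exchange the names $p_1,p_2$ if needed so that the matching is $p_1p_3,\ p_2p_4$. Then the X-adjacent pairs are $p_1p_3,p_3p_4,p_4p_2$ and the Y-adjacent pairs are $p_4p_1,p_1p_2,p_2p_3$, which is (b).

**Step 3: the remaining claims.** Since $y_1\sim y_4\in J_t$ and $y_2\sim y_3\in J_t$, we have $y_1,y_2\notin J_t$. As $y_1\sim y_2$, (P1) for $Y$ gives $\{y_1,y_2\}=f_t$. This completes (c). As $x_3,x_4\in C$, and $x_1\sim x_3$, $x_2\sim x_4$, all $x_i$ lie on the component $C$, which is (d).

**Step 4: $K$ determines the hub.** The set of X-adjacent pairs of $K$ does not depend on $s,t$. It is a path on four vertices, and $e_s$ consists of the first coordinates of its middle edge. Likewise $f_t$ consists of the second coordinates of the middle edge of the path of Y-adjacent pairs. So $K$ determines $e_s$ and $f_t$, hence $s$ and $t$. $\square$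

Here is such a $K$ for $h_{00}$. Write $c_i'$ for the copy of $c_i$, and take
$$p_1=(c_{g-1},c_0'),\quad p_2=(c_2,c_1'),\quad p_3=(c_0,c_2'),\quad p_4=(c_1,c_{g-1}').$$
Since $c_{g-1},c_2\in I_0$ and $c_2',c_{g-1}'\in J_0$, all four lie in $N(h_{00})$. The X-adjacencies are $p_1p_3$, $p_3p_4$, $p_4p_2$ and the Y-adjacencies are $p_4p_1$, $p_1p_2$, $p_2p_3$. So the lemma is not vacuous: $G$ does contain $K_5$.

## 9. No $K_6^-$ in $G_g$, and the proof of Theorem 1

Write $K_5^-$ for $K_5$ minus an edge. If a $K_6^-$ uses a hub as one of its vertices of full degree, the rest contains a $K_5^-$ in the neighborhood of that hub. We exclude this first.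

**Lemma 10.** $N(h_{st})$ contains no $K_5^-$ as a subgraph.

**Proof.** Suppose there is one, on a set $W$ of five vertices, all of them main. By Lemma 8 they do not form a $K_5$, so $W$ has exactly one non-adjacent pair $q,q'$.

**Step 1: locate $q$ and $q'$.** Let $W_1$ be the set of vertices of $W$ with first coordinate in $I_s$, and $W_2=W\setminus W_1$; on $W_2$ the second coordinates lie in $J_t$. Adjacent vertices in $W_1$ are Y-adjacent, and adjacent vertices in $W_2$ are X-adjacent. As $Y$ and $X$ are triangle-free, neither part contains a triangle of $G$. Any four vertices of $W$ contain a triangle, since at most one pair is missing. So each part has at most three vertices, and one part has exactly three. These three do not form a triangle, so they are $q,q'$ and a third vertex $r$. Let $p,p'$ be the two vertices of the other part. Both $\{q,r,p,p'\}$ and $\{q',r,p,p'\}$ are 4-cliques in $N(h_{st})$, and Lemma 9 applies to both.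

**Step 2: the case $W_1=\{q,q',r\}$.** By Lemma 9(c) the first coordinates of $p,p'$ form $e_s$. By Lemma 9(b) the X-adjacent cross pairs form a perfect matching, so $r$ is X-adjacent to exactly one of $p,p'$, say to $p'$. Then $q$ is X-adjacent to $p$, and so is $q'$. The first coordinate of $p$ is an end of the cycle edge $e_s$; one of its two neighbors in $X$ is the other end of $e_s$, which is not in $I_s$. So it has at most one neighbor in $I_s$. The first coordinates of $q,q'$ are both such neighbors, so they are equal. By Lemma 9(c) the second coordinates of $q,r$ form $f_t$, and so do those of $q',r$. So the second coordinates of $q,q'$ are equal as well, and $q=q'$, a contradiction.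

**Step 3: the case $W_2=\{q,q',r\}$.** Now $W_1=\{p,p'\}$, and by Lemma 9(c) the second coordinates of $p,p'$ form $f_t$. The first coordinates of $q,r$ form $e_s$, and so do those of $q',r$; hence $q,q'$ have the same first coordinate. By Lemma 9(b) the Y-adjacent cross pairs also form a perfect matching, so $r$ is Y-adjacent to exactly one of $p,p'$, say to $p'$, and both $q$ and $q'$ are Y-adjacent to $p$. The second coordinate of $p$ is an end of $f_t$, so it has at most one neighbor in $J_t$, because its neighbor on $f_t$ is not in $J_t$. The second coordinates of $q,q'$ lie in $J_t$ and are both such neighbors, so they are equal. Again $q=q'$, a contradiction. $\square$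

**Lemma 11.** $G$ is $K_6^-$-free.

**Proof.** A $K_6^-$ consists of a 4-clique $K$ and two further vertices $a\neq a'$, both adjacent to all vertices of $K$. If $K$ contains a hub $h$, then the other five vertices of the $K_6^-$ lie in $N(h)$. They contain a $K_5^-$, namely the triangle $K-h$ with $a,a'$ joined to it, contradicting Lemma 10. If $K$ contains no hub, then $K\cup\{a\}$ and $K\cup\{a'\}$ are 5-cliques. By Lemma 8 neither consists of main vertices only, so $a$ and $a'$ are hubs. They are different and their neighborhoods share the $K_4$ of main vertices $K$, contradicting Lemma 9. $\square$

**Proof of Theorem 1.** Given $N$, choose an odd $g\ge19$ with $g>N$ and let $G=G_g$. By Lemma 7 it is saturated, and it is non-complete. Suppose $Q\subset G$ is a non-complete saturated graph on at most $N<g$ vertices. By Lemma 8, $Q$ is 5-colorable. By Lemma 1, $K_6^-\subset Q\subset G$, contradicting Lemma 11. So no finite set $Q_1,\dots,Q_m$ has the property in the question. $\blacksquare$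

## 10. All large orders: duplicating a vertex in no $K_5$

For Theorem 2(a) we must reach every order $n\ge(g+6)^2+g^2$. Duplicating a vertex adds one to the order. But two copies of a vertex that lies in a $K_5$ form, with the other four, a $K_6^-$. So we duplicate a vertex that lies in no $K_5$, and Lemma 9(d) tells us where to find one: off the cycle.

**Proof of Theorem 2(a).** Let $p_0=(z_1^0,z_1^0)$, where the second entry is the copy of $z_1^0$ in $Y$. For $m\ge1$ let $G^{(m)}$ arise from $G_g$ by replacing $p_0$ by $m$ pairwise non-adjacent copies, each with the same neighbors as $p_0$. Then $|V(G^{(m)})|=(g+6)^2+g^2+m-1$, and all required orders occur. Call the subgraph induced by one copy of $p_0$ and all vertices that are not copies of $p_0$ a *transversal*; it is isomorphic to $G_g$.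

**Step 1: $G^{(m)}$ has a good coloring.** Map every copy of $p_0$ to $p_0$ and pull back a good coloring of $G_g$. A triangle contains at most one copy of $p_0$, so it is mapped to a triangle and is not monochromatic.

**Step 2: non-edges inside a transversal are blocked.** If the two ends of a non-edge $e$ lie in a transversal $T$, then $T+e$ is Ramsey by Lemma 7, hence so is $G^{(m)}+e$.

**Step 3: non-edges between two copies of $p_0$ are blocked.** These are the only other non-edges. Take a good coloring of $G^{(m)}$. Fix $c'\in C'$. By (F1), applied in any transversal, all edges inside $X\times\{c'\}$ have one color; swap colors so that they are blue. These edges avoid the copies of $p_0$, whose second coordinate is not on $C'$, so they lie in every transversal. Hence this one normalization makes (F1) and (F2) hold in all transversals at the same time. Write $p_0=(x,y)$. By (P2) and (P3) with $x=x'$ and $y=y'$ there are $s,t$ with $x\in I_s$, $y\notin J_t$; by (F2) in the transversals, $h_{st}$ is blue to every copy of $p_0$. There are also $s',t'$ with $x\notin I_{s'}$, $y\in J_{t'}$, and $h_{s't'}$ is red to every copy. So an edge between two copies cannot be colored, and $G^{(m)}$ is saturated.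

**Step 4: local 5-colorability.** A subgraph of $G^{(m)}$ on fewer than $g$ vertices still has fewer than $g$ first coordinates and fewer than $g$ second coordinates, where copies of $p_0$ are given the coordinates of $p_0$. The coloring in the proof of Lemma 8 gives all copies of $p_0$ the same color. They are pairwise non-adjacent, so the coloring is proper.

**Step 5: no $K_6^-$.** In $K_6^-$ there is just one non-adjacent pair. The copies of $p_0$ are pairwise non-adjacent in $G^{(m)}$, so a $K_6^-$ in $G^{(m)}$ contains at most two of them. If it contains at most one, it lies in a transversal, contradicting Lemma 11. If it contains two, they are its non-adjacent pair, and one of them with the other four vertices is a $K_5$ in a transversal. So $p_0$ would lie in a $K_5$ of $G_g$. But a $K_5$ of $G_g$ has at most one hub, and at least one by Lemma 8. So it consists of a hub $h$ and a $K_4$ of main vertices in $N(h)$, whose first coordinates all lie on $C$ by Lemma 9(d). Since $p_0$ is main and $z_1^0\notin C$, this is a contradiction.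

**Step 6: no small saturated subgraph.** A non-complete saturated subgraph on fewer than $g$ vertices would be 5-colorable by Step 4 and would contain $K_6^-$ by Lemma 1, contradicting Step 5. $\blacksquare$

## 11. The antichain $\mathcal M$ of minimal saturated graphs

Theorem 2(b) describes exactly which families, finite or infinite, have the property in the question. As an example, $K_6^-\in\mathcal M$: by Section 1 there is no non-complete saturated graph on at most five vertices, and on six vertices only $K_6^-$ itself.

**Proof of Theorem 2(b).** Graphs are taken up to isomorphism.

**Step 1: families containing $\mathcal M$ have the property.** Let $G$ be a non-complete saturated graph. Among its non-complete saturated subgraphs, which include $G$, take one with the least number of vertices plus edges. No proper subgraph of it is non-complete and saturated, so it belongs to $\mathcal M$. Thus $G$ contains a member of $\mathcal M$.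

**Step 2: families with the property contain $\mathcal M$.** Let $\mathcal Q$ be a family of non-complete saturated graphs with the property, and let $M\in\mathcal M$. Then $M$ contains some $Q\in\mathcal Q$. As $M$ has no proper non-complete saturated subgraph, $Q=M$. So $\mathcal M\subset\mathcal Q$.

**Step 3: $\mathcal M$ is an antichain.** If $M,M'\in\mathcal M$ are distinct and $M\subset M'$, then $M$ is a proper non-complete saturated subgraph of $M'$, contradicting $M'\in\mathcal M$.

**Step 4: members of large order.** Let $g\ge19$ be odd. By Step 1, $G_g$ contains some $M\in\mathcal M$. By the proof of part (a) with $m=1$, $G_g$ has no non-complete saturated subgraph on fewer than $g$ vertices, so $|V(M)|\ge g$. Also $|V(M)|\le|V(G_g)|=(g+6)^2+g^2$. Letting $g\to\infty$ we get members of $\mathcal M$ of arbitrarily large order, so $\mathcal M$ is infinite. $\blacksquare$
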